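\title{Complementation on a cone of Turing degrees does not define $\mathbf{0}'$}

\begin{abstract}
A Turing degree $\mathbf{a}$ satisfies the complementation property if every nonzero $\mathbf{b}<\mathbf{a}$ has a complement $\mathbf{c}<\mathbf{a}$, that is, $\mathbf{b}\wedge\mathbf{c}=\mathbf{0}$ and $\mathbf{b}\vee\mathbf{c}=\mathbf{a}$. Every degree above $\mathbf{0}'$ has this property, and Slaman and Steel asked whether $\mathbf{0}'$ is the least degree such that all degrees above it do. The answer is no. For any sets $Y$ and $C$ with $C\not\le_T Y$ we construct $A\ge_T Y$ with $C\not\le_T A$ such that every degree above that of $A$ satisfies the complementation property; it follows that no least such degree exists. The set $A$ does not decide which searches terminate, but it knows correct time bounds on long stretches of a fast-growing sequence. The complement of a degree $\mathbf{b}$ is built in one of two ways, according to whether $\mathbf{b}$ computes a function that outruns this sequence.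
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in the Turing degrees $\mathcal{D}$, ordered by Turing reducibility $\le_T$. The least degree $\mathbf{0}$ consists of the computable sets, $\mathbf{a}'$ is the jump of $\mathbf{a}$, and $\mathbf{0}'$ is the degree of the halting problem $\emptyset'$. Any two degrees $\mathbf{b},\mathbf{c}$ have a least upper bound $\mathbf{b}\vee\mathbf{c}$, the degree of $B\oplus C$ for $B\in\mathbf{b}$, $C\in\mathbf{c}$. We write $\mathbf{b}\wedge\mathbf{c}=\mathbf{0}$ if $\mathbf{0}$ is the greatest lower bound of $\mathbf{b}$ and $\mathbf{c}$, that is, if every set computable from both $B$ and $C$ is computable.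

\begin{definition}\label{def:cp}
A degree $\mathbf{a}$ satisfies the \emph{complementation property} if for every nonzero $\mathbf{b}<\mathbf{a}$ there is $\mathbf{c}<\mathbf{a}$ with $\mathbf{b}\wedge\mathbf{c}=\mathbf{0}$ and $\mathbf{b}\vee\mathbf{c}=\mathbf{a}$.
\end{definition}

The property says that whatever nonzero part $\mathbf{b}$ of $\mathbf{a}$ is given, the rest of $\mathbf{a}$ can be supplied by a degree $\mathbf{c}$ that has nothing in common with $\mathbf{b}$. It holds vacuously for $\mathbf{0}$ and for every degree with no nonzero degree strictly below it. If the degrees $\le\mathbf{d}$ are $\mathbf{0},\mathbf{b},\mathbf{c},\mathbf{d}$ with $\mathbf{b},\mathbf{c}$ incomparable, then $\mathbf{b}$ and $\mathbf{c}$ complement each other and $\mathbf{d}$ has the property. If the degrees $\le\mathbf{d}$ form a chain $\mathbf{0}<\mathbf{b}<\mathbf{d}$, then $\mathbf{b}\vee\mathbf{c}=\mathbf{b}\ne\mathbf{d}$ for every $\mathbf{c}<\mathbf{d}$, and $\mathbf{d}$ fails it. Such a chain exists: by a theorem of Lachlan~\cite{lachlan}, every countable distributive lattice with least and greatest element is isomorphic to an initial segment of $\mathcal{D}$.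

The degree $\mathbf{0}'$ satisfies the complementation property (Posner; Slaman and Steel). More generally, so does every generalized high degree, that is, every $\mathbf{a}$ with $\mathbf{a}'=(\mathbf{a}\vee\mathbf{0}')'$ (Greenberg, Montalb\'an and Shore). Every $\mathbf{a}\ge\mathbf{0}'$ is generalized high, because $\mathbf{a}\vee\mathbf{0}'=\mathbf{a}$. So $\mathbf{0}'$ belongs to the class
\[
\mathcal{C}=\{\mathbf{a}\in\mathcal{D}:\text{every }\mathbf{d}\ge\mathbf{a}\text{ satisfies the complementation property}\}.
\]
Slaman and Steel asked the following question (see~\cite{jump}).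

\medskip
\noindent\textbf{Question.} \emph{Can $\mathbf{0}'$ be defined as the least degree such that all degrees above it satisfy complementation? That is, is $\mathbf{0}'$ the least element of $\mathcal{C}$?}
\medskip

Being the least element of $\mathcal{C}$ is a first-order property in the language of partial orders, so a positive answer would define $\mathbf{0}'$ from the ordering alone. A positive answer is also a reasonable guess. To build a complement below $\mathbf{d}$ one works computably in $\mathbf{d}$ and keeps meeting questions of the form ``does this search terminate?'' (Section~\ref{sec:model} shows which), and an oracle that answers all such questions lies above $\mathbf{0}'$. Nevertheless the answer is no, and $\mathbf{0}'$ plays no special role.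

\begin{theorem}\label{thm:main}
Let $Y,C\subseteq\omega$ with $C\not\le_T Y$. There is $A\ge_T Y$ with $C\not\le_T A$ and $\deg(A)\in\mathcal{C}$.
\end{theorem}

Taking $Y=\emptyset$ and $C=\emptyset'$ answers the question.

\begin{corollary}\label{cor:answer}
There is $\mathbf{a}\in\mathcal{C}$ with $\mathbf{0}'\not\le\mathbf{a}$. Hence $\mathbf{0}'$ is not the least element of $\mathcal{C}$.
\end{corollary}

\begin{corollary}\label{cor:strong}
\textup{(i)} Every degree $\mathbf{y}$ is the greatest lower bound of $\{\mathbf{a}\in\mathcal{C}:\mathbf{a}\ge\mathbf{y}\}$. \textup{(ii)} The only lower bound of $\mathcal{C}$ is $\mathbf{0}$, and $\mathbf{0}\notin\mathcal{C}$; so $\mathcal{C}$ has no least element.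
\end{corollary}

\begin{proof}
(i) The degree $\mathbf{y}$ is a lower bound of the set. If $\mathbf{c}\not\le\mathbf{y}$, Theorem~\ref{thm:main} gives $\mathbf{a}\in\mathcal{C}$ with $\mathbf{a}\ge\mathbf{y}$ and $\mathbf{c}\not\le\mathbf{a}$, so $\mathbf{c}$ is not a lower bound. (ii) The first part is (i) with $\mathbf{y}=\mathbf{0}$. The top of the three-element chain above fails the complementation property, so $\mathbf{0}\notin\mathcal{C}$. A least element of $\mathcal{C}$ would be a lower bound of $\mathcal{C}$ lying in $\mathcal{C}$.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:main}. Section~\ref{sec:model} builds a complement of $B$ below $D$ in the easy case $D\ge_T B'$, where the coding device is visible without any counting. Section~\ref{sec:oracle} constructs $A$ and splits the sets $B$ into \emph{slow} and \emph{fast} ones. Section~\ref{sec:slow} adapts the easy construction to slow sets; Section~\ref{sec:fast} treats fast sets with splitting trees.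

\section{Conventions}\label{sec:conv}

Subsets of $\omega$ are identified with their characteristic sequences in $2^\omega$, called \emph{reals}; a function $\omega\to\omega$ is used as an oracle through its values. For finite or infinite sequences, $\sigma\preceq\tau$ means that $\sigma$ is an initial segment of $\tau$ (equality allowed), $x{\upharpoonright}n$ is the initial segment of length $n$, and concatenation is juxtaposition. Two strings are \emph{compatible}, or \emph{comparable}, if one is an initial segment of the other. The empty string is $\emptyset$. We fix a computable pairing bijection $\langle e,i\rangle$, and ``least'' for finite objects refers to a fixed computable ordering.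

\medskip\noindent\textbf{Functionals and splittings.}
Let $(\Phi_e)_{e\in\omega}$ list the $\{0,1\}$-valued Turing functionals, so that $z\le_T x$ if and only if $z=\Phi_e^x$ for some $e$. For a string $\tau\in2^{<\omega}$, $\Phi_e^\tau(m){\downarrow}$ means that the computation halts within $|\tau|$ steps, all its oracle queries are $<|\tau|$, and $m<|\tau|$. This relation is decidable, it persists with the same value when $\tau$ is extended, and $\Phi_e^x(m){\downarrow}$ if and only if $\Phi_e^{x\upharpoonright n}(m){\downarrow}$ for all large $n$. Strings $\tau_0,\tau_1$ are \emph{$e$-splitting} if $\Phi_e^{\tau_0}(m){\downarrow}\ne\Phi_e^{\tau_1}(m){\downarrow}$ for some $m$; this is decidable, and such strings are incompatible. A pair \emph{extends} $\tau$ if both of its members do. Put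
\begin{align*}
U_e&=\{\tau:\text{no $e$-splitting pair extends }\tau\},\\
Q_e&=\{\tau:\text{every }\tau'\succeq\tau\text{ is extended by an $e$-splitting pair}\}.
\end{align*}
Both sets are closed under extension, and a string outside $Q_e$ has an extension in $U_e$.

\begin{lemma}\label{lem:U}
If $\tau\preceq x$, $\tau\in U_e$ and $\Phi_e^x$ is total, then $\Phi_e^x$ is computable.
\end{lemma}

\begin{proof}
Given $m$, search for $\tau'\succeq\tau$ with $\Phi_e^{\tau'}(m){\downarrow}$. Long initial segments of $x$ are such strings, and all such strings give the same value since no two of them are $e$-splitting. So the value found is $\Phi_e^x(m)$.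
\end{proof}

\noindent\textbf{Complements of sets.}
We say that a real $x$ \emph{complements $B$ below $D$} if $x\le_T D\le_T x\oplus B$ and every set computable from both $x$ and $B$ is computable.

\begin{lemma}\label{lem:compl}
Suppose that for every noncomputable $B\le_T D$ with $D\not\le_T B$ some real complements $B$ below $D$. Then $\deg(D)$ satisfies the complementation property.
\end{lemma}

\begin{proof}
Let $\mathbf{d}=\deg(D)$, let $\mathbf{0}<\mathbf{b}<\mathbf{d}$, let $B\in\mathbf{b}$, and let $\mathbf{c}$ be the degree of a real complementing $B$ below $D$. Then $\mathbf{c}\le\mathbf{d}$, $\mathbf{b}\vee\mathbf{c}=\mathbf{d}$ and $\mathbf{b}\wedge\mathbf{c}=\mathbf{0}$. If $\mathbf{c}=\mathbf{d}$, then $\mathbf{b}\wedge\mathbf{c}=\mathbf{b}\ne\mathbf{0}$; so $\mathbf{c}<\mathbf{d}$.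
\end{proof}

\noindent\textbf{A self-delimiting code.}
For $\gamma\in2^{<\omega}$ let $\overline{\gamma}=\gamma(0)\gamma(0)\gamma(1)\gamma(1)\cdots01$: each bit is doubled and $01$ marks the end. Then $|\overline{\gamma}|=2|\gamma|+2$, and from a real extending $\pi\overline{\gamma}$ and the string $\pi$ one recovers $\gamma$ by reading pairs of bits until $01$ appears.

\medskip\noindent\textbf{Category.}
A set $O$ of finite sequences (over $\{0,1\}$ or over $\omega$) is \emph{dense open} if it is closed under extension and every finite sequence has an extension in $O$. An infinite sequence \emph{meets} $O$ if one of its initial segments, and hence every longer one, lies in $O$. Given countably many dense open sets, one builds a sequence meeting all of them by extending into each in turn (the Baire category theorem).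

\section{A model case: $D\ge_T B'$}\label{sec:model}

A real $x$ complementing $B$ below $D$ is built as a union of strings $\sigma_0\preceq\sigma_1\preceq\cdots$, computably in $D$, under two demands that pull against each other. For each pair $e,i$ we must extend the current string so that $\Phi_e^x=\Phi_i^B$ becomes impossible unless the common value is partial or computable. And we must write the bits of $D$ into $x$ at places that $x\oplus B$ can find. The builder knows $D$; the \emph{decoder} knows only $x$ and $B$, and must be able to tell where each extension ends. The device that reconciles the two demands uses the noncomputability of $B$.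

For $e\in\omega$, a string $\pi$ and $t\in\omega$, let $S(e,\pi)[t]$ be the set of $\gamma$ with $|\gamma|\le t$ such that some $e$-splitting pair of strings of length $\le t$ extends $\pi\overline{\gamma}$. These sets are finite, increasing in $t$, and uniformly computable. Their union $S(e,\pi)$ is the computably enumerable (c.e.)\ set of those $\gamma$ with $\pi\overline{\gamma}\notin U_e$.

\begin{proposition}\label{prop:model}
If $B$ is not computable and $D\ge_T B'$, then some real complements $B$ below $D$.
\end{proposition}

\begin{proof}
Let $\sigma_0=\emptyset$. At stage $t=\langle e,i\rangle$ let $\sigma=\sigma_t$ and $S=S(e,\sigma)$. At least one of the following holds: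
\begin{itemize}
\item[(a)] some initial segment $B{\upharpoonright}\ell$ is not in $S$;
\item[(b)] some $\gamma\in S$ is not an initial segment of $B$.
\end{itemize}
Otherwise $S$ would be exactly the set of initial segments of $B$, and one could compute $B(n)$ by waiting for an element of $S$ longer than $n$. Ask $B'$ whether (b) holds.

\emph{Split.} If (b) holds, let $r$ be least such that $S(e,\sigma)[r]$ contains some $\gamma\not\preceq B$, take the least such $\gamma$, the least $e$-splitting pair $\tau_0,\tau_1$ of length $\le r$ extending $\sigma\overline{\gamma}$, and the least $m$ at which they split. All of these are computable from $B$, $\sigma$ and $e$. Ask $B'$ whether $\Phi_i^B(m){\downarrow}$. If so, let $\sigma'$ be the $\tau_k$ with $\Phi_e^{\tau_k}(m)\ne\Phi_i^B(m)$; if not, let $\sigma'=\tau_0$.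

\emph{Drop.} If (b) fails, use $\emptyset'\le_T B'$ to find the least $\ell$ with $B{\upharpoonright}\ell\notin S$, and let $\sigma'=\sigma\,\overline{B{\upharpoonright}\ell}$. Then $\sigma'\in U_e$.

In both cases let $\sigma_{t+1}=\sigma'D(t)$, and let $x=\bigcup_t\sigma_t$. Then $x\le_T D$. The decoder, knowing $\sigma_t$, reads from $x$ the string $\gamma$ with $\sigma_t\overline{\gamma}\preceq x$. If $\gamma\preceq B$ the move was a Drop and $\sigma'=\sigma_t\overline{\gamma}$. If $\gamma\not\preceq B$ it was a Split; the decoder computes $\tau_0,\tau_1$ from $B$ and sees which of these incompatible strings is an initial segment of $x$. The next bit is $D(t)$. So $D\le_T x\oplus B$. Finally let $\Phi_e^x=\Phi_i^B$ be total. A Split at stage $\langle e,i\rangle$ would have made the two sides differ at $m$, so the move was a Drop, and $\Phi_e^x$ is computable by Lemma~\ref{lem:U}.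
\end{proof}

\begin{example}
Let $B$ begin with $0110$. If $S(e,\sigma)=\{\emptyset,0,011\}$, then (b) fails, $\ell=2$, and $x$ continues $\sigma\,00\,11\,01\,D(t)$; the decoder reads $\gamma=01\preceq B$ and knows that the next bit is $D(t)$. If $S(e,\sigma)=\{\emptyset,0,011,1\}$, then $x$ continues $\sigma\,11\,01\cdots$; the decoder reads $\gamma=1\not\preceq B$ and repeats the builder's search for $\tau_0,\tau_1$. In the first case the length of the extension is written into $x$, in the second it is computed from $B$.
\end{example}

The builder used $B'$ for three questions:
\begin{itemize}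
\item[(Q1)] Is $B{\upharpoonright}\ell$ in $S$?
\item[(Q2)] Does $S$ contain a string that is not an initial segment of $B$?
\item[(Q3)] Does $\Phi_i^B(m)$ converge?
\end{itemize}
Each asks whether a search terminates, and each is answered by a bound on the time at which it terminates if it does. For searches that do not involve $B$ one can fix in advance a sequence $n_0<n_1<\cdots$ such that a search with parameters $\le n_k$ terminates by time $n_{k+1}$ or never. The set $A$ cannot be allowed to compute such bounds everywhere: a function $G$ such that the $e$th machine halts within $G(e)$ steps whenever it halts computes $\emptyset'$. What $A$ can know is the sequence $(n_k)$ on infinitely many long stretches, without knowing where these stretches are. For (Q3) nothing chosen in advance of $B$ will do. Either the running times of $B$-computations stay below the sequence $(n_k)$, and then (Q3) is answered on the same stretches; or $B$ computes a function that outruns the sequence infinitely often, and then $B$ itself can hand large numbers to both builder and decoder.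

\section{The oracle $A$}\label{sec:oracle}

Fix $Y$ and $C$ with $C\not\le_T Y$. We add three objects to $Y$, one at a time, without computing $C$. This is the only place where the hypothesis $C\not\le_T Y$ is used, always through the following observation. For a functional $\Psi$ and a finite sequence $\eta$ of numbers, $\Psi^{Z\oplus\eta}(n){\downarrow}$ means that the computation halts within $|\eta|$ steps and queries its second oracle only below $|\eta|$.

\begin{lemma}\label{lem:step}
Let $C\not\le_T Z$, let $\Psi$ be a functional and let $W$ be a computable set of finite sequences. Either \textup{(i)} some $\eta\in W$ and $n$ have $\Psi^{Z\oplus\eta}(n){\downarrow}\ne C(n)$, or \textup{(ii)} for some $n$, no $\eta\in W$ has $\Psi^{Z\oplus\eta}(n){\downarrow}$.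
\end{lemma}

\begin{proof}
If both fail, then for each $n$ a $Z$-computable search finds $\eta\in W$ with $\Psi^{Z\oplus\eta}(n){\downarrow}$, and the value is $C(n)$. So $C\le_T Z$.
\end{proof}

\begin{lemma}\label{lem:generic}
Let $C\not\le_T Z$, and let countably many dense open sets of finite sequences over $\{0,1\}$ \textup{(}or over $\omega$\textup{)} be given. There is $G\in2^\omega$ \textup{(}or $G\in\omega^\omega$\textup{)} meeting all of them with $C\not\le_T Z\oplus G$.
\end{lemma}

\begin{proof}
For each functional $\Psi$ let $O_\Psi$ be the set of $\eta$ such that $\Psi^{Z\oplus G}\ne C$ for all $G\succeq\eta$. It is closed under extension. Given $\eta_0$, apply Lemma~\ref{lem:step} to the set $W$ of extensions of $\eta_0$: in case (i) the sequence $\eta$ found lies in $O_\Psi$, and in case (ii) $\eta_0$ itself does, since $\Psi^{Z\oplus G}(n)$ diverges for all $G\succeq\eta_0$. So $O_\Psi$ is dense open. Take $G$ meeting the given sets and all $O_\Psi$.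
\end{proof}

\subsection{A dominating function}

Bounds for all terminating searches are out of reach, but bounds for searches that always terminate are not.

\begin{lemma}\label{lem:H}
There is a strictly increasing $H\colon\omega\to\omega$ with $H(n)\ge n$ and $C\not\le_T Y\oplus H$ that dominates every total computable function $\psi$, that is, $\psi(n)\le H(n)$ for all but finitely many $n$.
\end{lemma}

\begin{proof}
List the total computable functions $\psi_0,\psi_1,\dots$ and the functionals $\Psi_0,\Psi_1,\dots$, and let $\hat\psi_i=\max(\psi_0,\dots,\psi_i)$. (The first list is not effective and need not be.) Let $\eta_0=\emptyset$. Given $\eta_i$, let $W_i$ be the computable set of $\eta\succeq\eta_i$ with $\eta(n)\ge\hat\psi_i(n)$ for $|\eta_i|\le n<|\eta|$, and apply Lemma~\ref{lem:step} to $Y$, $\Psi_i$, $W_i$. In case (i) let $\eta$ be the sequence found, in case (ii) let $\eta=\eta_i$; let $\eta_{i+1}$ be $\eta$ followed by the value $\hat\psi_i(|\eta|)$. Let $G=\bigcup_i\eta_i$. Since $\hat\psi_i\le\hat\psi_{i+1}$, every initial segment of $G$ extending $\eta_i$ lies in $W_i$. Hence $G$ dominates $\psi_i$, and $\Psi_i^{Y\oplus G}\ne C$: in case (i) because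 $G\succeq\eta$, in case (ii) because $\Psi_i^{Y\oplus G}(n)$ diverges. Let $H(n)=n+\max_{k\le n}G(k)$. Then $H\ge G$, $H\le_T G$, and $H$ is strictly increasing with $H(n)\ge n$.
\end{proof}

Fix such an $H$. For a total computable $\psi$ let the \emph{offset} $\mathrm{off}(\psi)$ be the least $N$ with $\psi(n)\le H(n)+N$ for all $n$. This is what $H$ is for: to someone who knows $H$, a single number $N\ge\mathrm{off}(\psi)$ gives a bound for all the infinitely many values of $\psi$, without an index for $\psi$.

\subsection{The guide $X$, the scale $(n_k)$ and the guess $F$}

The later sections supply two ingredients, neither of which refers to the sequence $(n_k)$ or to the sets $F$, $D$, $B$ below.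
\begin{itemize}
\item[(P1)] Countably many dense open sets of binary strings, defined outright: the sets $O_\rho$ of Lemma~\ref{lem:Orho} and the sets $O_\kappa$ of Lemma~\ref{lem:Okappa}.
\item[(P2)] Functions $E_{\mathrm{s}},E_{\mathrm{f}}\colon\omega\to\omega$, defined in \eqref{eq:Es} and \eqref{eq:Ef} from $H$ and from a real $X$ meeting the sets in (P1).
\end{itemize}

By Lemma~\ref{lem:generic} fix $X\in2^\omega$ meeting all sets in (P1) with $C\not\le_T Y\oplus H\oplus X$. The real $X$ is a guide: a builder who copies sufficiently many bits of $X$, from any position, arrives at a position where finitely many alternatives such as ``$U_e$ or $Q_e$'' are settled. The decoder does not know $X$, and needs only the number of bits to skip.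

Next let $n_0=1$ and
\begin{equation}\label{eq:n}
n_{k+1}=\max\bigl(10n_k+10,\ H(n_k),\ E_{\mathrm{s}}(n_k),\ E_{\mathrm{f}}(n_k)\bigr).
\end{equation}
Thus $n_k\ge k+1$. The \emph{index} of a number $q\ge1$ is the $k$ with $n_k\le q<n_{k+1}$. Put $l^+=n_{l+3}$; then $l^+\ge10n_{l+2}+10>l+8$.

For $F\in\omega^\omega$ call $l$ \emph{good} if $F(y)\le n_l$ for all $y<n_l$, and $F(y)=n_{k+2}$ for all $y$ whose index $k$ satisfies $l\le k<l^+$. Whether $l$ is good depends on finitely many values of $F$. For each $l_0$, the finite sequences $\eta$ that guarantee a good $l\ge l_0$ form a dense open set: given $\eta$, take $l\ge l_0$ with $n_l\ge|\eta|$ and $n_l\ge\max\eta$, put $0$ at the remaining places below $n_l$, and continue as prescribed up to $n_{l^+}$. By Lemma~\ref{lem:generic} fix $F$ with infinitely many good $l$ and $C\not\le_T Y\oplus H\oplus X\oplus F$. Let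
\[
A=Y\oplus H\oplus X\oplus F,\qquad f(n)=\max\bigl(H(n),\max_{y\le n}F(y)\bigr).
\]
Then $A\ge_T Y$ and $C\not\le_T A$. The function $f\le_T A$ is nondecreasing with $f(n)\ge H(n)\ge n$. It is the builder's guess at the scale. We say that $q$ lies in the \emph{$l$-window} if its index $k$ satisfies $l\le k$ and $k+4<l^+$. In the window of a good $l$ the guess is exactly right, and below the window it is small; the second fact keeps a construction whose steps are bounded by $f$ from jumping over the window.

\begin{lemma}\label{lem:f}
Let $l$ be good. \textup{(i)} If $q<n_l$, then $f(q)\le n_{l+1}$. \textup{(ii)} If $q$ lies in the $l$-window and has index $k$, then $f(q)=n_{k+2}$ and $f^{(3)}(q):=f(f(f(q)))=n_{k+6}$.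
\end{lemma}

\begin{proof}
(i) $f(q)\le\max(H(n_l),n_l)\le n_{l+1}$. (ii) Let $y$ have index $k'$ with $l\le k'<l^+$. Then $F(y)=n_{k'+2}$, the earlier values of $F$ are at most $n_{k'+2}$, and $H(y)\le H(n_{k'+1})\le n_{k'+2}$; so $f(y)=n_{k'+2}$. Apply this to $y=q,\,n_{k+2},\,n_{k+4}$, of indices $k,\,k+2,\,k+4<l^+$.
\end{proof}

\subsection{Slow and fast sets}

A set $B$ is \emph{slow} if every nondecreasing total $\varphi\le_T B$ satisfies $\varphi(n_k)\le n_{k+3}$ for all but finitely many $k$. Otherwise $B$ is \emph{fast}: some nondecreasing total $\varphi\le_T B$ has $\varphi(n_k)>n_{k+3}$ for infinitely many $k$.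

\begin{proposition}\label{prop:slow}
Let $D\ge_T A$ and let $B\le_T D$ be slow and not computable. Then some real complements $B$ below $D$.
\end{proposition}

\begin{proposition}\label{prop:fast}
Let $D\ge_T A$ and let $B\le_T D$ be fast with $D\not\le_T B$. Then some real complements $B$ below $D$.
\end{proposition}

With Lemma~\ref{lem:compl}, the two propositions show that $\deg(D)$ satisfies the complementation property for every $D\ge_T A$. So $\deg(A)\in\mathcal{C}$, and Theorem~\ref{thm:main} follows once they are proved.

\begin{remark}
Each proposition omits one of the two hypotheses on $B$ in Lemma~\ref{lem:compl}, and in each case the omitted one is automatic. If $B\ge_T A$, then $f^{(3)}\le_T B$ and $f^{(3)}(n_l)=n_{l+6}$ for good $l$, so $B$ is fast. If $B$ is computable and $\varphi\le_T B$, then $\varphi(n_k)\le H(n_k)\le n_{k+1}$ for large $k$, so $B$ is slow.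
\end{remark}

\section{Slow sets}\label{sec:slow}

We follow the model case. The builder never knows whether its time bounds are correct, so it cannot finish with a pair $\langle e,i\rangle$ at one designated stage; it must return to it again and again, and tell the decoder each time which pair it is serving.

\subsection{Waiting times that do not depend on $B$}

For $j=\langle e,i\rangle$ write $e(j)=e$ and, for a string $\sigma$,
\[
S_j(\sigma)=S\bigl(e(j),\sigma1^j00\bigr),\qquad S_j(\sigma)[t]=S\bigl(e(j),\sigma1^j00\bigr)[t].
\]
The block $1^j0$ names $j$; the following $0$ announces a Drop or a Split, and a $1$ in that place is reserved for a third move. For a set $S$ of strings let $S^{\downarrow}$ be its closure under initial segments.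

Questions (Q1) and (Q2) mention $B$, but how long one must watch $S_j(\sigma)$ to answer them is governed by the shape of $S_j(\sigma)$ alone. Exactly one of three types occurs, and we attach a number $T_j(\sigma)$ to each.
\begin{itemize}
\item \emph{Type I:} $S_j(\sigma)$ has two incomparable elements. Let $T_j(\sigma)$ be the least $t$ such that $S_j(\sigma)[t]$ has two incomparable elements. One of them is not an initial segment of $B$, whatever $B$ is.
\item \emph{Type II:} $S_j(\sigma)$ is an infinite chain. Then $S_j(\sigma)^{\downarrow}$ is the set of initial segments of a real $z$, which is computable because $S_j(\sigma)$ is c.e. The function $\psi(\ell)=\min\{t:z{\upharpoonright}\ell\in S_j(\sigma)[t]^{\downarrow}\}$ is total computable. Let $T_j(\sigma)=\mathrm{off}(\psi)$. Here infinitely many waiting times are compressed into one number; the closure ${}^{\downarrow}$ is what makes $\psi$ total.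
\item \emph{Type III:} $S_j(\sigma)$ is a finite chain, possibly empty. Let $T_j(\sigma)$ be the least $t$ with $S_j(\sigma)[t]=S_j(\sigma)$ and $t>|\gamma|$ for all $\gamma\in S_j(\sigma)$.
\end{itemize}

The third move will follow the guide $X$ into the following sets.

\begin{lemma}\label{lem:Orho}
For each string $\rho$, the set $O_\rho=\{w:\rho w\in U_e\cup Q_e\text{ for all }e\le|\rho|\}$ is dense open.
\end{lemma}

\begin{proof}
It is closed under extension because $U_e$ and $Q_e$ are. Given $w$, treat $e=0,\dots,|\rho|$ in turn: if the current $\rho w$ is not in $Q_e$, extend $w$ so that $\rho w\in U_e$. Later extensions preserve what was achieved.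
\end{proof}

Let $\nu(\rho)$ be the least $n$ with $X{\upharpoonright}n\in O_\rho$, and define
\begin{equation}\label{eq:Es}
E_{\mathrm{s}}(n)=\max\bigl(\{T_j(\sigma):|\sigma|,j\le n\}\cup\{\nu(\rho):|\rho|\le2n+2\}\bigr).
\end{equation}
By \eqref{eq:n}, $T_j(\sigma)\le n_{k+1}$ if $|\sigma|,j\le n_k$, and $\nu(\rho)\le n_{k+1}$ if $|\rho|\le2n_k+2$.

For the rest of this section fix $D$ and $B$ as in Proposition~\ref{prop:slow}.

\subsection{Outcomes}

The builder replaces (Q1) and (Q2) by a bounded test. Given $\sigma$, $j$ and a number $M$, run through $\ell=0,1,2,\dots$ and put $\beta_\ell=M+H(\ell)+\ell$. At step $\ell$: if $S_j(\sigma)[\beta_\ell]$ contains some $\gamma\not\preceq B$, stop with \emph{outcome} (b); otherwise, if $B{\upharpoonright}\ell\notin S_j(\sigma)[\beta_\ell]^{\downarrow}$, stop with \emph{outcome} (a) \emph{at $\ell$}; otherwise go to step $\ell+1$. The test stops. If it did not, $S_j(\sigma)$ would be a c.e.\ set of initial segments of $B$ of unbounded length, and $B$ would be computable; this is where the noncomputability of $B$ is used. The outcome is computable from $B\oplus H$.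

Outcome (b) is always true. Outcome (a) may be false when $M$ is small, but even then $\ell$ is not large.

\begin{lemma}\label{lem:outcome}
Let $|\sigma|,j\le n_k$ and suppose that the test for $\sigma,j,M$ has outcome \textup{(a)} at $\ell$.
\textup{(i)} $\ell\le n_{k+1}$.
\textup{(ii)} If $M\ge n_{k+1}$, then $\sigma1^j00\,\overline{B{\upharpoonright}\ell}\in U_{e(j)}$.
\end{lemma}

\begin{proof}
Let $S=S_j(\sigma)$ and $T=T_j(\sigma)\le n_{k+1}$. We first show: \emph{if $M+\ell\ge T$, then $S$ has Type III and $S[\beta_\ell]=S$.} Indeed $\beta_\ell\ge H(\ell)+T\ge T$, and all elements of $S[\beta_\ell]$ are initial segments of $B$ since the outcome is not (b). They are therefore pairwise comparable, which excludes Type I. In Type II, $\beta_\ell\ge H(\ell)+\mathrm{off}(\psi)\ge\psi(\ell)$, so $z{\upharpoonright}\ell\preceq\gamma$ for some $\gamma\in S[\beta_\ell]$; as $\gamma\preceq B$, this gives $B{\upharpoonright}\ell=z{\upharpoonright}\ell\in S[\beta_\ell]^{\downarrow}$, contrary to outcome (a). So Type III holds, and $S[\beta_\ell]=S$ as $\beta_\ell\ge T$.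

(i) If $\ell>n_{k+1}\ge T$, then $S$ has Type III, all its elements are shorter than $n_{k+1}$, and so $B{\upharpoonright}n_{k+1}\notin S^{\downarrow}$. Then the test stops at step $n_{k+1}$ at the latest, a contradiction. (ii) Here $M\ge T$, so $B{\upharpoonright}\ell\notin S[\beta_\ell]^{\downarrow}=S^{\downarrow}\supseteq S$, which is the claim by the definition of $S$.
\end{proof}

\subsection{Three moves and their decoding}

Let $r_j(\sigma)$ be the least $t$ such that $S_j(\sigma)[t]$ contains some $\gamma\not\preceq B$, if there is such a $t$; it exists when the outcome is (b). In that case let $\gamma_j(\sigma)$ be the least such $\gamma$ in $S_j(\sigma)[r_j(\sigma)]$, let $\tau_0,\tau_1$ be the least $e(j)$-splitting pair of strings of length $\le r_j(\sigma)$ extending $\sigma1^j00\,\overline{\gamma_j(\sigma)}$, and let $m_j(\sigma)$ be the least argument at which they split, so that $m_j(\sigma)<r_j(\sigma)$. These are partial $B$-computable functions of $j$ and $\sigma$. At stage $t$ the builder passes from $\sigma=\sigma_t$ to $\sigma'$ by one of the following moves and puts $\sigma_{t+1}=\sigma'D(t)$.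
\begin{itemize}
\item $\mathrm{Drop}(j,\gamma)$, for $\gamma\preceq B$: $\sigma'=\sigma1^j00\,\overline{\gamma}$.
\item $\mathrm{Split}(j)$, if $r_j(\sigma)$ exists: $\sigma'=\tau_0$ or $\sigma'=\tau_1$.
\item $\mathrm{Steer}(j)$, if $r_j(\sigma)$ exists: $\sigma'=\rho\,(X{\upharpoonright}r_j(\sigma))$ with $\rho=\sigma1^j01$.
\end{itemize}
Whatever moves are made, $x=\bigcup_t\sigma_t$ satisfies $D\le_T x\oplus B$. Knowing $\sigma_t$, the decoder reads $1^j0$ and the next bit. If it is $1$, the move was $\mathrm{Steer}(j)$; the decoder computes $r_j(\sigma_t)$ from $B$ and skips that many bits. If it is $0$, the decoder reads $\overline{\gamma}$ and proceeds as in the model case: $\gamma\preceq B$ means a Drop, and $\gamma\not\preceq B$ means a Split, whose two candidates $\tau_0,\tau_1$ are computed from $B$. The bit after $\sigma'$ is $D(t)$.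

The reason for the third move is this. In Types I and III, $r_j(\sigma)\le T_j(\sigma)$ whenever $r_j(\sigma)$ exists. In Type II, $r_j(\sigma)$ depends on how far the computable real $z$ agrees with $B$, and the scale does not control it. If $r_j(\sigma)$ is huge, the builder has no bound for the running time of $\Phi_i^B(m_j(\sigma))$, and a Split would throw it out of the window. But a huge number that the decoder can compute is exactly what is needed to follow the guide. After such a Steer the string is in $U_e$, and we have won, or in $Q_e$, and from then on $e$-splittings are found at a computable rate, which $H$ dominates everywhere.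

\subsection{The construction}

Let $\mathrm{sch}(c)$ be the exponent of $2$ in $c+1$. Then $\mathrm{sch}(c)\le c$, and among any $2^{j+1}$ consecutive numbers there is a $c'$ with $c'+1\equiv2^j\pmod{2^{j+1}}$, that is, $\mathrm{sch}(c')=j$. So
\begin{equation}\label{eq:sch}
\text{if }c\ge2^{j+1},\text{ then }\mathrm{sch}(c')=j\text{ for some }c'\in[c,2c].
\end{equation}

Let $\sigma_0=\emptyset$; no number is \emph{retired} at the start. At stage $t$ let $\sigma=\sigma_t$, $q=|\sigma|$, $M=f^{(3)}(q)$, and let the \emph{counter} $c$ be the number of earlier stages at which the move was not a Split; thus $c\le t\le q$. Call $j$ \emph{active} if $j\le c$ and $j$ is not retired. Compute the outcome of the test for $\sigma,j,M$ for all active $j$, and let $R$ be the maximum of $M$ and of the numbers $r_j(\sigma)$ for active $j$ with outcome (b). An active $j=\langle e,i\rangle$ is \emph{eligible} if it has outcome (b), $r_j(\sigma)\le f(q)$, and $\Phi_i^B(m_j(\sigma))$ converges within $R$ steps.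
\begin{enumerate}
\item If some $j$ is eligible, take the least one, $j=\langle e,i\rangle$, make $\mathrm{Split}(j)$ with the $\tau_k$ such that $\Phi_e^{\tau_k}(m_j(\sigma))\ne\Phi_i^B(m_j(\sigma))$, and retire $j$.
\item Otherwise, if some active $j$ with outcome (b) has $r_j(\sigma)>f(q)$, make $\mathrm{Steer}(j)$ for the least such $j$.
\item Otherwise let $j=\mathrm{sch}(c)$. If $j$ is active with outcome (a) at $\ell$, make $\mathrm{Drop}(j,B{\upharpoonright}\ell)$; if not, make $\mathrm{Drop}(j,\emptyset)$.
\end{enumerate}
The construction is computable from $B$, $H$, $X$, $F$ and $D$, so $x=\bigcup_t\sigma_t\le_T D$. Each Split retires a new number $\le c$, so at most $c+1$ Splits are made at stages with counter $\le c$. Hence the counter tends to infinity, and for each value $c$ there is exactly one stage with counter $c$ whose move is not a Split.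

\begin{lemma}\label{lem:length}
Consider a stage $t$ with $q=|\sigma_t|\le n_k$.
\begin{itemize}
\item[(i)] After a Drop, $|\sigma_{t+1}|\le n_{k+2}$.
\item[(ii)] After a Split, $|\sigma_{t+1}|\le f(q)+1$.
\item[(iii)] After $\mathrm{Steer}(j)$ with $r=r_j(\sigma_t)$, we have $f(q)<r\le R$ and $|\sigma_{t+1}|\le2n_k+3+r$. If $r\ge n_{k+1}$, then $\sigma_{t+1}\in U_e\cup Q_e$ for every $e\le q$.
\end{itemize}
\end{lemma}

\begin{proof}
In all moves $j\le c\le q\le n_k$. (i) By Lemma~\ref{lem:outcome}(i), $|\gamma|\le n_{k+1}$, so $|\sigma_{t+1}|=q+(j+2)+(2|\gamma|+2)+1\le2n_k+5+2n_{k+1}\le3n_{k+1}\le n_{k+2}$. (ii) $|\tau_k|\le r_j(\sigma_t)\le f(q)$ by eligibility. (iii) The bounds on $r$ hold by rule 2 and the definition of $R$. We have $|\rho|=q+j+2\le2n_k+2$ and $|\sigma_{t+1}|=|\rho|+r+1$. If $r\ge n_{k+1}$, then $r\ge\nu(\rho)$, so $X{\upharpoonright}r\in O_\rho$ and $\sigma'\in U_e\cup Q_e$ for $e\le|\rho|$.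
\end{proof}

\subsection{Verification}

It remains to show that $z$ is computable whenever $\Phi_e^x=\Phi_i^B=z$ is total. Suppose that $z$ is not computable, and let $j_0=\langle e,i\rangle$. By Lemma~\ref{lem:U} no initial segment of $x$ is in $U_e$. The number $j_0$ is never retired, since $\mathrm{Split}(j_0)$ makes $\Phi_e^x$ and $\Phi_i^B$ differ. Let $\theta(n)$ be the largest number of steps taken by $\Phi_i^B(m)$ for $m\le n$. It is total, nondecreasing and $B$-computable, so slowness gives
\begin{equation}\label{eq:theta}
\theta(n_k)\le n_{k+3}\quad\text{for all large }k.
\end{equation}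
This is the only use of slowness. For a good $l$ let $t(l)$ be the last stage $t$ with $|\sigma_t|<n_l$; then $t(l)\to\infty$ as $l\to\infty$.

\medskip\noindent\emph{Step 1: no initial segment of $x$ is in $Q_e$.}
Suppose $\sigma^*\preceq x$ and $\sigma^*\in Q_e$. After some stage, $c\ge j_0$ and no $j<j_0$ is retired any more. At these stages $j_0$ is active but not eligible, since otherwise rule 1 would retire a number $\le j_0$. For all $\sigma\succeq\sigma^*$ we have $S_{j_0}(\sigma)=2^{<\omega}$. So the function taking $n$ to the least $t$ such that both one-bit strings lie in $S_{j_0}(\sigma)[t]$ for all $\sigma\succeq\sigma^*$ with $|\sigma|\le n$ is total computable, and hence $\le H(n)$ for large $n$. One of the one-bit strings is not an initial segment of $B$. So at all late stages, with $q=|\sigma_t|$, we have $m_{j_0}(\sigma_t)<r_{j_0}(\sigma_t)\le H(q)\le f(q)\le M$, and $j_0$ has outcome (b) at step $0$. As $j_0$ is not eligible, $\Phi_i^B(m_{j_0}(\sigma_t))$ takes more than $R$ steps: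
\begin{equation}\label{eq:R}
R<\theta(H(q))\quad\text{at all late stages.}
\end{equation}
Since $R$ bounds the length of a Steer, \eqref{eq:R} prevents a jump over the window; this is why the numbers $r_j(\sigma)$ were included in $R$. Let $l$ be good and large, and $t=t(l)$. At stage $t$, $H(q)\le H(n_l)\le n_{l+1}$, so $R<\theta(n_{l+1})\le n_{l+4}$. By Lemmas~\ref{lem:length} and~\ref{lem:f}(i), $|\sigma_{t+1}|$ is at most $n_{l+2}$ (Drop), $n_{l+1}+1$ (Split) or $2n_l+3+n_{l+4}$ (Steer), hence less than $n_{l+5}$. So the index $k$ of $q'=|\sigma_{t+1}|$ satisfies $l\le k\le l+4$, and $q'$ is in the $l$-window because $l+8<l^+$. At stage $t+1$, Lemma~\ref{lem:f}(ii) gives $R\ge M=n_{k+6}$, while $\theta(H(q'))\le\theta(n_{k+2})\le n_{k+5}$. This contradicts \eqref{eq:R}.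

\medskip\noindent\emph{Step 2: the construction stays in a window until $j_0$ is served.}
Now no initial segment of $x$ is in $U_e\cup Q_e$, so by Lemma~\ref{lem:length}(iii)
\begin{equation}\label{eq:steer}
\text{a Steer at a stage with }e\le q\le n_k\text{ has }r<n_{k+1}.
\end{equation}
Let $l$ be good and so large that $t=t(l)\ge e$, that \eqref{eq:theta} holds for $k\ge l$, and that the counter $c$ at stage $t+1$ is at least $2^{j_0+1}$. By Lemma~\ref{lem:length}, Lemma~\ref{lem:f}(i) and \eqref{eq:steer},
\[
n_l\le|\sigma_{t+1}|\le\max(n_{l+2},\ n_{l+1}+1,\ 2n_l+3+n_{l+1})=n_{l+2}.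
\]
So $|\sigma_{t+1}|$ has index between $l$ and $l+2$, and $c\le n_{l+2}$.

Consider a stage whose length $q$ is in the $l$-window, with index $k$. No Steer is made there: it would have $r>f(q)=n_{k+2}$, while \eqref{eq:steer} applied to $q\le n_{k+1}$ gives $r<n_{k+2}$. The next length is at most $n_{k+3}$ after a Drop (Lemma~\ref{lem:length}(i) with $q\le n_{k+1}$) and at most $n_{k+2}+1$ after a Split. So the index grows by at most $3$.

The stages from $t+1$ on with counter $\le2c$ are consecutive, and there are at most $3c+2$ of them: $c+1$ that are not Splits and at most $2c+1$ Splits. By induction on $s$, the $s$th of these stages ($1\le s\le3c+2$) has length in the $l$-window with index $k\le l+2+3(s-1)$, because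
\[
l+2+3(3c+1)+4=l+9+9c\le10n_{l+2}+9<n_{l+3}=l^+.
\]
This is why a window has to contain about $n_{l+3}$ indices: the number of stages to be spent in it is proportional to the counter, which may be as large as $n_{l+2}$.

By \eqref{eq:sch} there is $c'\in[c,2c]$ with $\mathrm{sch}(c')=j_0$. Consider the stage with counter $c'$ whose move is not a Split. It is one of the stages just counted, so its move is not a Steer either, and rule 3 applies with $j=j_0$, which is active. Let $\sigma$ be its string, of length $q$ and index $k$; then $f(q)=n_{k+2}$ and $M=n_{k+6}$.
\begin{itemize}
\item If $j_0$ has outcome (a) at $\ell$, then $\mathrm{Drop}(j_0,B{\upharpoonright}\ell)$ is made. Lemma~\ref{lem:outcome}(ii), with $q,j_0\le n_{k+1}$ and $M\ge n_{k+2}$, puts an initial segment of $x$ into $U_e$, a contradiction.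
\item If $j_0$ has outcome (b), then $r_{j_0}(\sigma)\le f(q)=n_{k+2}$ since rule 2 does not apply. So $m_{j_0}(\sigma)<n_{k+2}$, and $\Phi_i^B(m_{j_0}(\sigma))$ converges within $\theta(n_{k+2})\le n_{k+5}\le M\le R$ steps. Then $j_0$ is eligible and rule 1 applies, a contradiction.
\end{itemize}
So $z$ is computable, and Proposition~\ref{prop:slow} is proved.

\section{Fast sets}\label{sec:fast}

For a fast $B$ the builder has no bound on the running time of $\Phi_i^B(m)$, so we give up diagonalizing against $\Phi_i^B$. Instead we arrange that every total $\Phi_e^x$ is computable or computes $x$. This suffices: $x\not\le_T B$, since otherwise $D\le_T x\oplus B\le_T B$, and so a set below both $x$ and $B$ cannot compute $x$. The tool is a nested sequence of splitting trees. The builder cannot tell whether a splitting tree is total, so it may have to leave a tree, and the decoder must notice. What a fast $B$ contributes is a supply of numbers, known to builder and decoder alike, that are infinitely often large enough to serve both as the number of bits of $X$ to copy and as an offset for $H$.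

\subsection{Splitting trees}

A \emph{tree} is a partial computable $P\colon2^{<\omega}\to2^{<\omega}$ with $P(\emptyset){\downarrow}$ such that, if $P(ui){\downarrow}$ for some $i\in\{0,1\}$, then $P(u)$, $P(u0)$, $P(u1)$ are defined and $P(u0),P(u1)$ are incompatible proper extensions of $P(u)$. Elements of $\mathrm{dom}\,P$ are \emph{nodes}; $\mathrm{dom}\,P$ is closed under initial segments, and $|P(uv)|\ge|P(u)|+|v|$. For nodes $u,v$,
\begin{equation}\label{eq:tree}
u\preceq v\iff P(u)\preceq P(v).
\end{equation}
The forward direction is induction on $|v|$. Conversely, if $v$ is a proper initial segment of $u$, then $P(v)$ is a proper initial segment of $P(u)$; and if $u\succeq wi$ and $v\succeq w(1-i)$, then $P(u),P(v)$ extend the incompatible strings $P(w0),P(w1)$. In particular $P$ is injective. We call $P$ \emph{total above $u$} if $P(uv){\downarrow}$ for all $v$. A real $x$ is a \emph{path of $P$ through $u$} if $x=\bigcup_nP(y{\upharpoonright}n)$ for a real $y\succeq u$ all of whose initial segments are nodes.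

For a tree $P$, a node $u$ and $e\in\omega$ define the tree $P'=\mathrm{Sp}_e(P,u)$ by $P'(\emptyset)=P(u)$ and: if $P'(v)=P(w)$, search by dovetailing for nodes $w_0,w_1\succeq w1$ of $P$ with $P(w_0),P(w_1)$ $e$-splitting, and for the first pair found put $P'(vi)=P(w_i)$; if the search does not terminate, $P'(v0)$ and $P'(v1)$ are undefined. Every value of $P'$ is a value of $P$. The search is confined to extensions of $w1$, so the string $P(w0)$ is incompatible with all further values of $P'$ above $P'(v)$; it will serve as an exit.

\begin{lemma}\label{lem:split}
Let $\Phi_e^x=z$ be total. \textup{(i)} If $x$ is a path of $\mathrm{Sp}_e(P,u)$, then $x\le_T z$. \textup{(ii)} If $x$ is a path of $P$ through $u$ and no two values of $P$ at nodes extending $u$ are $e$-splitting, then $z$ is computable.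
\end{lemma}

\begin{proof}
(i) Let $P'=\mathrm{Sp}_e(P,u)$ and $x=\bigcup_nP'(y{\upharpoonright}n)$. Given $v=y{\upharpoonright}n$, compute $P'(v0),P'(v1)$ and an argument $m$ at which they split. The one that is an initial segment of $x$ has value $z(m)$ at $m$ and the other does not, so $z$ computes $y(n)$. Hence $x\le_T y\le_T z$. (ii) Given $m$, search for a node $w\succeq u$ with $\Phi_e^{P(w)}(m){\downarrow}$. Nodes along the path of $x$ provide one with value $z(m)$, and all such $w$ give the same value.
\end{proof}

\subsection{Configurations and steps}

A \emph{stack} is a sequence $(e_1,p_1,\dots,e_r,p_r)$, $r\ge0$, with $e_1,\dots,e_r$ distinct (the numbers \emph{in the stack}), that defines trees $P_0=\mathrm{Id}$ and $P_h=\mathrm{Sp}_{e_h}(P_{h-1},p_h)$ with $p_h\in\mathrm{dom}\,P_{h-1}$. The numbers $0,\dots,r$ are its \emph{levels} and $P_r$ is its \emph{top}. We fix a machine computing $P_h(u)$ from $(e_1,p_1,\dots,e_h,p_h)$ and $u$, so that the running time depends on these data only. A \emph{configuration} $\kappa$ is a stack together with nodes $u^0,\dots,u^r$ such that $P_0(u^0)=\dots=P_r(u^r)$; this common value is the \emph{string} $\sigma(\kappa)=u^0$.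 By injectivity, a configuration is determined by its stack and its string. Configurations have injective, effective codes $\#\kappa$ with $\#\kappa\ge|\sigma(\kappa)|$. The \emph{cut} $\kappa|h$ keeps the trees and nodes of levels $\le h$; it has the same string. \emph{Pushing} a number $e$ not in the stack adds $P_{r+1}=\mathrm{Sp}_e(P_r,u^r)$ and $u^{r+1}=\emptyset$.

Values of $P_h$ are values of $P_{h'}$ for $h'\le h$. So by \eqref{eq:tree}, a value of $P_h$ extending $\sigma(\kappa)$ is a value of each $P_{h'}$, $h'\le h$, at a unique node extending $u^{h'}$, which can be found by a search; this determines a new configuration with the stack of $\kappa|h$.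

A level $h$ is \emph{alive} at $\kappa$ if $P_h(u^h0)$ and $P_h(u^h1)$ are defined, and \emph{dead} otherwise; the \emph{alive-time} of an alive level is the time needed to compute both strings. Level $0$ is alive. If $h\ge1$ is alive, then by the definition of $\mathrm{Sp}$
\begin{equation}\label{eq:comb}
h-1\text{ is alive, and }P_h(u^h0),\ P_h(u^h1)\text{ extend }P_{h-1}(u^{h-1}1).
\end{equation}

An \emph{elementary step with intended bit $i$} at $\kappa$ depends on a \emph{declaration}, a set of levels \emph{declared alive} that contains $0$ and contains only alive levels. If all levels are declared alive, make a \emph{bit step}: pass to the string $P_r(u^ri)$ with the same stack. Otherwise let $h\ge1$ be the least level not declared alive, and \emph{exit at $h$}: pass to the string $P_{h-1}(u^{h-1}0)$, which is defined as $h-1$ is alive, with the stack of $\kappa|(h-1)$. See Figure~\ref{fig:comb}. The procedure $\mathrm{Write}(i)$ makes elementary steps with intended bit $i$ until a bit step is made; each exit shrinks the stack, so at most $r$ exits occur. To \emph{write} a string is to write its bits in order.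

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=1.1,every node/.style={font=\small}]
\node (s) at (0,0) {$\sigma$};
\node (a0) at (-1.3,1) {$\sigma0$};
\node (a1) at (0.9,1) {$\sigma1$};
\node (b0) at (-0.4,2) {$P_1(u^10)$};
\node (b1) at (1.8,2) {$P_1(u^11)$};
\node (c0) at (0.5,3) {$P_2(u^20)$};
\node (c1) at (2.7,3) {$P_2(u^21)$};
\draw (s)--(a0); \draw (s)--(a1);
\draw[dashed] (a1)--(b0); \draw[dashed] (a1)--(b1);
\draw[dashed] (b1)--(c0); \draw[dashed] (b1)--(c1);
\node at (-2.3,1) {exit at $1$:};
\node at (-1.6,2) {exit at $2$:};
\node at (-0.6,3) {bit $0$:};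
\node at (3.8,3) {(bit $1$)};
\end{tikzpicture}
\caption{The four possible results of an elementary step from a configuration with string $\sigma=P_0(u^0)=P_1(u^1)=P_2(u^2)$ and two splitting trees $P_1,P_2$ above the identity tree $P_0$. Edges denote extension of strings. The four results are pairwise incompatible, and one computes $P_h(u^h0),P_h(u^h1)$ only after seeing that the real has taken the right-hand branch below them.}
\label{fig:comb}
\end{figure}

Two kinds of declaration are used. The \emph{exact} one declares alive all alive levels; $\kappa\cdot w$ denotes the result of writing $w$ from $\kappa$ with exact declarations, so $\kappa\cdot(wv)=(\kappa\cdot w)\cdot v$. Exact declarations are not available to the builder. The declaration \emph{with offset $N$} declares a level $h\ge1$ alive if it is alive with alive-time at most $H(|\sigma(\kappa)|)+N$; it is computable from $H$. The decoder needs neither.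

\begin{lemma}\label{lem:decode}
Suppose an elementary step is made at $\kappa$, with any declaration, and $x$ extends the new string. Then from $\kappa$ and $x$ one can compute, uniformly, whether the step is an exit or a bit step, the bit in the latter case, and the new configuration.
\end{lemma}

\begin{proof}
Go through $h=1,\dots,r$, knowing that the levels $<h$ were declared alive. Compute $P_{h-1}(u^{h-1}0)$ and $P_{h-1}(u^{h-1}1)$. If $h$ was not declared alive, the step is an exit at $h$ and $x$ extends the first string. If $h$ was declared alive, the new string is $P_{h'}(u^{h'}i)$ for some $h'\ge h$ and $i$, with $h'$ alive (a bit step has $h'=r$, an exit at a level $>h$ has $h'$ one below that level); applying \eqref{eq:comb} to $h',h'-1,\dots,h$ shows that it extends the second string. The two strings are incompatible, so $x$ tells which case holds. If all levels were declared alive, the bit is the $i$ with $P_r(u^ri)\preceq x$.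
\end{proof}

\subsection{Keeping a total tree}

Let $\lambda$ be a configuration with top level $r$ whose top $P_r$ is total above its node $u^r$. Then all levels are alive by \eqref{eq:comb}, exact writing makes no exits, and $\lambda\cdot v$ is the configuration with the stack of $\lambda$ and top node $u^rv$; it is computable from $v$. Let $\psi_\lambda(n)$ be the largest alive-time of a level $\le r$ at a configuration $\lambda\cdot v$ with $|\sigma(\lambda\cdot v)|\le n$, and $0$ if there is none. Only $v$ with $|v|\le n$ matter, so $\psi_\lambda$ is total computable, uniformly in such $\lambda$. One large offset makes the builder keep the stack of $\lambda$ forever.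

\begin{lemma}\label{lem:persist}
Let $\lambda$ be as above. Consider a sequence of configurations starting at $\lambda$ in which each is obtained from the previous one by a push or by an elementary step with some offset $\ge\mathrm{off}(\psi_\lambda)$. Then every configuration $\kappa$ of the sequence has at least $r$ levels above level $0$ and $\kappa|r=\lambda\cdot v$ for some $v$; no exit at a level $\le r$ occurs.
\end{lemma}

\begin{proof}
By induction; pushes do not change $\kappa|r$. Let $\kappa|r=\lambda\cdot v$, with string $\sigma$, and let a step with offset $N\ge\mathrm{off}(\psi_\lambda)$ be made. The alive-time of a level $h\le r$ is the same at $\kappa$ as at $\lambda\cdot v$, hence at most $\psi_\lambda(|\sigma|)\le H(|\sigma|)+N$. So all levels $\le r$ are declared alive, and the step is a bit step or an exit at a level $>r$. The new string is a value of some $P_h$, $h\ge r$, extending $\sigma$, hence equals $P_r(u^rvv')$ for some $v'$. The cut of the new configuration to $r$ has the stack and the string of $\lambda\cdot(vv')$, so it is $\lambda\cdot(vv')$.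
\end{proof}

\subsection{Perfect configurations}

The analogs of $U_e$ and $Q_e$ relative to the top tree are as follows. For $\kappa$ with top $P_r$ and top node $u^r$, an \emph{$e$-pair above $u$} is a pair of nodes $w_0,w_1\succeq u$ of $P_r$ with $P_r(w_0),P_r(w_1)$ $e$-splitting. Let $U(\kappa)$ be the set of $e$ such that there is no $e$-pair above $u^r$, and $Q(\kappa)$ the set of $e$ such that for every $v$ there is an $e$-pair above $u^rv$. If $P_r$ is total above $u^r$, then $U(\kappa)\subseteq U(\kappa\cdot v)$ and $Q(\kappa)\subseteq Q(\kappa\cdot v)$ for all $v$. If moreover $e\in Q(\kappa)$, then $\mathrm{Sp}_e(P_r,u^rv)$ is total for every $v$, because its searches are for $e$-pairs above nodes $w1\succeq u^r$. Call $\kappa$ \emph{perfect for $b$} if $P_r$ is total above $u^r$ and every $e\le b$ lies in $U(\kappa)\cup Q(\kappa)$.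

\begin{lemma}\label{lem:Okappa}
For each configuration $\kappa$, the set $O_\kappa=\{w:\kappa\cdot w\text{ is perfect for }\#\kappa\}$ is dense open.
\end{lemma}

\begin{proof}
If $\kappa\cdot w$ is perfect for $\#\kappa$, so is $(\kappa\cdot w)\cdot v$ by the inclusions above. For density let $w$ be given, and let $P_r,u^r$ be the top and top node of $\kappa\cdot w$. If $P_r$ is not total above $u^r$, there is $v$ with $P_r(u^rv){\downarrow}$ and $P_r(u^rv0){\uparrow}$. While $v$ is written the top is alive, so no exit occurs and the node $u^rv$ is reached. There the top is dead, so writing one more bit causes an exit and shrinks the stack. As $P_0$ is total, after finitely many repetitions the top is total above its node. Now treat $e=0,\dots,\#\kappa$ in turn: if $e$ is not in $Q$ of the current configuration, there is $v$ with no $e$-pair above the top node followed by $v$; write $v$, and $e$ is in $U$ of the new configuration.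
\end{proof}

\subsection{The stage procedure and the number $\mu(\kappa)$}

Fix a dovetailed \emph{$e$-search} which, given a configuration, looks for an $e$-pair above the top node. The procedure $\mathrm{Stage}(\kappa,N,t,w,i)$ starts at $\kappa$, uses offset $N$ in all steps, and has three parts.
\begin{itemize}
\item[(i)] Write $w$.
\item[(ii)] $\mathrm{Write}(i)$.
\item[(iii)] For $e=0,\dots,t$ in turn: if $e$ is in the current stack, do nothing. Otherwise run the $e$-search at the current configuration, with string $\sigma$, for $H(|\sigma|)+N$ steps. If it succeeds, $\mathrm{Write}(1)$ and then push $e$ on the resulting configuration. If not, $\mathrm{Write}(0)$.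
\end{itemize}
Part (i) will copy bits of the guide, part (ii) a bit of $D$, and the bits written in (iii) tell the decoder which numbers are pushed. The search in (iii) keeps an $e$ in $U$ of the current configuration from being pushed: its tree would be dead at once, and the next exit would remove the trees pushed on top of it. The procedure terminates and is computable from $H$. For each $y$ there are finitely many inputs with $\#\kappa,N,t,|w|\le y$; let $g(y)$ be the largest code of an output on these inputs (and $0$ if there is none).

We now collect in one number $\mu(\kappa)$ everything that a stage starting at $\kappa$ needs in order to act as if it had exact declarations. Let $m_0$ be least with $X{\upharpoonright}m_0\in O_\kappa$, and let $\kappa^*=\kappa\cdot(X{\upharpoonright}m_0)$, a configuration perfect for $\#\kappa$. Let $t_1$ be the largest alive-time of an alive level at a configuration met on the exact way from $\kappa$ to $\kappa^*$. For $e\le\#\kappa$ in $Q(\kappa^*)$ and not in the stack of $\kappa^*$, let $\lambda_{e,v}$ be the result of pushing $e$ on $\kappa^*\cdot v$; its top is total. The builder will push $e$ at a $v$ not known in advance,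 so we bound all $v$ at once: let $\chi_e(n)$ be the maximum, over $|v|\le n$, of $\psi_{\lambda_{e,v}}(n)$ and of the time that the $e$-search needs at $\kappa^*\cdot v$. The searches terminate as $e\in Q(\kappa^*\cdot v)$, so $\chi_e$ is total computable. Since $|\sigma(\kappa^*\cdot v)|\ge|v|$, we have $\psi_{\lambda_{e,v}}(n)=0$ for $n<|v|$, and so for every $v$
\begin{equation}\label{eq:chi}
\psi_{\lambda_{e,v}}\le\chi_e,\qquad\text{and the $e$-search at $\kappa^*\cdot v$ takes time}\le\chi_e(|\sigma(\kappa^*\cdot v)|).
\end{equation}
Let $\mu(\kappa)$ be the maximum of $m_0$, $t_1$, $\mathrm{off}(\psi_{\kappa^*})$ and the finitely many numbers $\mathrm{off}(\chi_e)$, and define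
\begin{equation}\label{eq:Ef}
E_{\mathrm{f}}(n)=1+\max\bigl(\{g(n)\}\cup\{\mu(\kappa):\#\kappa\le n\}\bigr).
\end{equation}
By \eqref{eq:n}, $g(n_k)<n_{k+1}$, and $\mu(\kappa)<n_{k+1}$ whenever $\#\kappa\le n_k$.

\subsection{The construction}

Fix $D$ and $B$ as in Proposition~\ref{prop:fast} and a nondecreasing total $\varphi\le_T B$ with $\varphi(n_k)>n_{k+3}$ for infinitely many $k$. Let $\kappa_0$ have empty stack and empty string, and let $N_{-1}=0$. At stage $t$ put
\[
s_t=\#\kappa_t,\quad m_t=\varphi(s_t),\quad N_t=\max(N_{t-1},m_t),\quad\kappa_{t+1}=\mathrm{Stage}\bigl(\kappa_t,N_t,t,X{\upharpoonright}m_t,D(t)\bigr),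
\]
and let $x=\bigcup_t\sigma(\kappa_t)$. The \emph{run} is the sequence of all configurations met. The construction uses $B$, $H$, $X$ and $D$, so $x\le_T D$. Each stage lengthens the string, so $t\le|\sigma(\kappa_t)|\le s_t$.

We have $D\le_T x\oplus B$. Knowing $\kappa_t$, the decoder computes $m_t$ from $B$ and decodes elementary steps by Lemma~\ref{lem:decode} until $m_t$ bit steps have been made. The bit of the next bit step is $D(t)$. Then for $e=0,\dots,t$: if $e$ is in the current stack, nothing happens; otherwise the decoder follows the steps up to the next bit step, and pushes $e$ if and only if its bit is $1$. This yields $\kappa_{t+1}$.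

\subsection{Verification}

Call stage $t$ \emph{captured} if $m_t\ge\mu(\kappa_t)$. The function $\varphi$ is known to be large only at certain $n_k$, and it is evaluated at the codes $s_t$. The point of the next lemma is that, as long as no stage is captured, the codes grow too slowly to pass from below $n_k$ to beyond $n_{k+2}$ in one stage.

\begin{lemma}\label{lem:captured}
Infinitely many stages are captured.
\end{lemma}

\begin{proof}
Suppose that no stage $\ge t_0$ is captured. Take $k$ with $\varphi(n_k)>n_{k+3}$ and $n_k>s_{t_0},N_{t_0}$. As $s_t\ge t$, there is a least $t\ge t_0$ with $s_{t+1}\ge n_k$. For $t_0\le t'\le t$ we have $s_{t'}<n_k$, so $m_{t'}<\mu(\kappa_{t'})<n_{k+1}$. Hence $m_t\le N_t<n_{k+1}$, and $t\le s_t<n_k$. So $s_{t+1}\le g(n_{k+1})<n_{k+2}$ and $\mu(\kappa_{t+1})<n_{k+3}$. But $m_{t+1}=\varphi(s_{t+1})\ge\varphi(n_k)>n_{k+3}$ since $\varphi$ is nondecreasing. So stage $t+1$ is captured, a contradiction.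
\end{proof}

\begin{lemma}\label{lem:capstage}
Let stage $t$ be captured, let $\kappa^*=\kappa_t^*$, and let $r$ be its top level.
\begin{itemize}
\item[(i)] The run reaches $\kappa^*$ during part \textup{(i)} of stage $t$, and every later configuration $\kappa$ has $\kappa|r=\kappa^*\cdot v$ for some $v$.
\item[(ii)] Let $e\le t$ be in $Q(\kappa^*)$ and not in the stack of $\kappa^*$, and suppose that every $e'<e$ is in the stack of $\kappa^*$ or in $U(\kappa^*)$. Then $e$ is pushed at stage $t$, at level $r+1$, and this tree stays in the stack forever.
\end{itemize}
\end{lemma}

\begin{proof}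
All offsets from stage $t$ on are at least $N_t\ge m_t\ge\mu(\kappa_t)$.

(i) The first $m_0\le m_t$ bits written are those of $X{\upharpoonright}m_0$. By induction the steps writing them agree with the exact ones: alive levels have alive-time $\le t_1\le N_t$ and are declared alive, and dead levels never are. So the run reaches $\kappa^*$, and Lemma~\ref{lem:persist} applies to $\lambda=\kappa^*$.

(ii) By (i), no level $\le r$ is exited, so until the next push the stack is exactly that of $\kappa^*$ and the configuration is of the form $\kappa^*\cdot v$. Nothing is pushed in parts (i) and (ii). In part (iii), an $e'<e$ in the stack is skipped; an $e'<e$ not in the stack lies in $U(\kappa^*)\subseteq U(\kappa^*\cdot v)$, so its search fails and it is not pushed. When $e$ is treated, at some $\kappa^*\cdot v$ with string $\sigma$, the function $\chi_e$ is defined because $e\le t\le\#\kappa_t$, and by \eqref{eq:chi} the $e$-search succeeds within $\chi_e(|\sigma|)\le H(|\sigma|)+N_t$ steps. So $1$ is written and $e$ is pushed, giving $\lambda_{e,v1}$. By \eqref{eq:chi}, $\mathrm{off}(\psi_{\lambda_{e,v1}})\le\mathrm{off}(\chi_e)\le N_t$, and Lemma~\ref{lem:persist} applied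 to $\lambda_{e,v1}$ shows that no level $\le r+1$ is ever exited.
\end{proof}

\begin{lemma}\label{lem:settled}
For every $e$, either from some point on $e$ is in the stack with a fixed tree that is never removed, or $e\in U(\kappa_t^*)$ for some captured stage $t$.
\end{lemma}

\begin{proof}
First, if $t<t'$ are captured, then $U(\kappa_t^*)\subseteq U(\kappa_{t'}^*)$. Indeed, let $P_r,u^r$ be the top and top node of $\kappa_t^*$. By Lemma~\ref{lem:capstage}(i), $\kappa_{t'}^*$ occurs in the run after $\kappa_t^*$, so $\kappa_{t'}^*|r=\kappa_t^*\cdot v$ for some $v$. The values of the top of $\kappa_{t'}^*$ above its node are values of $P_r$ extending $P_r(u^rv)$, hence values at nodes extending $u^r$. So an $e$-pair for $\kappa_{t'}^*$ gives one for $\kappa_t^*$.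

Now use induction on $e$. By Lemma~\ref{lem:captured}, the induction hypothesis and the inclusion just proved, there is a captured stage $t\ge e$ such that every $e'<e$ is in the stack of $\kappa_t^*$ or in $U(\kappa_t^*)$. If $e$ is in the stack of $\kappa_t^*$, its tree is never removed, by Lemma~\ref{lem:capstage}(i). If $e\in U(\kappa_t^*)$, we are done. Otherwise $e\in Q(\kappa_t^*)$, since $e\le t\le\#\kappa_t$ and $\kappa_t^*$ is perfect for $\#\kappa_t$, and Lemma~\ref{lem:capstage}(ii) applies.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:fast}]
We have $x\le_T D\le_T x\oplus B$. Let $z\le_T x$ and $z\le_T B$, say $z=\Phi_e^x$. Suppose that from some point on $e$ is in the stack with the fixed tree $P_h=\mathrm{Sp}_e(P_{h-1},p_h)$. The strings of the run are then values of $P_h$ of unbounded length, at nodes that increase by \eqref{eq:tree}, so $x$ is a path of $P_h$, and $x\le_T z$ by Lemma~\ref{lem:split}(i). Then $x\le_T B$ and $D\le_T x\oplus B\le_T B$, contrary to the hypothesis $D\not\le_T B$, which is used only here. So by Lemma~\ref{lem:settled}, $e\in U(\kappa_t^*)$ for a captured $t$. By Lemma~\ref{lem:capstage}(i), $x$ is a path of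 the top of $\kappa_t^*$ through its top node, and $z$ is computable by Lemma~\ref{lem:split}(ii).
\end{proof}

Propositions~\ref{prop:slow} and~\ref{prop:fast} are now proved, and with them Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{lachlan}
Lachlan, \emph{Distributive initial segments of the degrees of unsolvability}, 1968.

\bibitem{jump}
\emph{Properties of the jump classes},
\texttt{https://lewispye.files.wordpress.com/2018/08/jc13april2011.pdf}.

\end{thebibliography}
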